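# A proper $\Sigma^0_3$-ideal of the c.e. truth-table degrees with no exact pair

## 1. Truth-table reductions and the semilattice $\mathcal C_{tt}$

We write $\omega$ for the set of natural numbers, identify sets with their characteristic functions, and let $X\restriction u$ be the restriction of $X$ to the numbers below $u$. The $e$-th c.e. set is $W_e$, and $W_{e,s}$ is the finite part enumerated by the end of step $s$.

**Definition (tt-condition, tt-reduction).** A tt-condition is a number $u$ together with a Boolean function $f$ on the set $2^u$ of $0$-$1$ strings of length $u$. A set $X$ satisfies it if $f(X\restriction u)=1$. Let $\varphi_e$ be the $e$-th partial computable function from $\omega$ to tt-conditions. If $\varphi_e(x)\downarrow$, write $u(e,x)$ for the length of the condition $\varphi_e(x)$, and $\Theta_e^X(x)\in\{0,1\}$ for the value of its Boolean function at $X\restriction u(e,x)$. We say $X\le_{tt}Y$ if $X=\Theta_e^Y$ for some $e$ with $\varphi_e$ total.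

Example. The set $\{x:2x\in X,\ 2x+1\notin X\}$ is $\le_{tt}X$: to $x$ assign $u=2x+2$ and the Boolean function that is $1$ on a string $z$ exactly when $z(2x)=1$ and $z(2x+1)=0$. The value $u=0$ is allowed; the condition is then a constant $0$ or $1$.

Two features of tt-reductions matter below. First, $\Theta_e^X(x)$ is defined for every oracle $X$ as soon as $\varphi_e(x)\downarrow$. Secondly, the part of the oracle it depends on is known at that moment and does not depend on the oracle. The relation $\le_{tt}$ is transitive: if $X(x)$ is a Boolean function of $Y\restriction u$, and each bit of $Y\restriction u$ is a Boolean function of an initial segment of $Z$, substitute.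

**Definition (wtt-reduction, completeness).** $X\le_{wtt}Y$ if there are a Turing functional $\Psi$ with $X=\Psi^Y$ and a total computable $g$ such that the use of $\Psi^Y(x)$ (one more than the largest number queried) is at most $g(x)$ for every $x$. For $r\in\{tt,wtt,T\}$, a c.e. set $W$ is $r$-complete if $\emptyset'\le_r W$.

Example. Every tt-reduction is a wtt-reduction. The converse fails at the level of procedures. Let $W$ be c.e., and consider: "if $x\in Y$ answer $1$; otherwise search for $x$ in the enumeration of $W$ and, when it is found, answer $0$." With oracle $Y=\omega\setminus W$ this computes $Y$ with use $x+1$. With oracle $\emptyset$ it diverges at each $x\notin W$, so it is not given by tt-conditions.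

**Definition (the structure $\mathcal C_{tt}$).** $\mathcal C_{tt}$ is the set of tt-degrees of c.e. sets, ordered by $\le_{tt}$. A degree in $\mathcal C_{tt}$ is called Turing-complete or wtt-complete if its c.e. members are; this does not depend on the member, since $\le_{tt}$ implies $\le_{wtt}$ and $\le_T$.

Example. The least element $\mathbf 0$ is the degree of the computable sets, and the greatest element $\mathbf 0'$ is the degree of $\emptyset'$, because every c.e. set is many-one reducible to $\emptyset'$. Any two elements have a least upper bound, given by $X\oplus Y=\{2x:x\in X\}\cup\{2x+1:x\in Y\}$. So $\mathcal C_{tt}$ is an upper semilattice.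

For sets $A_0,A_1,\dots$ we use the finite joins
$$Y_n=A_0\oplus\dots\oplus A_n=\{(n+1)y+i:\ y\in A_i,\ i\le n\}. \tag{1}$$
Then $A_i\le_{tt}Y_n$ for $i\le n$, and $Y_n\le_{tt}Y_m$ for $n\le m$. Since $(n+1)y+i\ge y$, putting numbers $y\ge u$ into sets $A_i$ does not change $Y_n\restriction u$.

## 2. Ideals, $\Sigma^0_3$-ideals, exact pairs

**Definition (ideal).** An ideal of $\mathcal C_{tt}$ is a nonempty $\mathbf I\subseteq\mathcal C_{tt}$ that is closed downward and closed under joins. It is principal if it has the form $[\mathbf 0,\mathbf a]=\{\mathbf d:\mathbf d\le\mathbf a\}$.

**Definition ($\Sigma^0_3$-ideal).** $\mathbf I$ is a $\Sigma^0_3$-ideal if the index set $\{e:\deg_{tt}(W_e)\in\mathbf I\}$ is $\Sigma^0_3$.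

Example. Let $(A_n)$ be uniformly c.e., meaning that $\{\langle n,y\rangle:y\in A_n\}$ is c.e., and put
$$\mathbf I=\{\deg_{tt}(W):\ W\text{ c.e., }\exists n\ W\le_{tt}Y_n\}. \tag{2}$$
This is an ideal: closure downward is clear, and if $W\le_{tt}Y_n$ and $V\le_{tt}Y_m$ then $W\oplus V\le_{tt}Y_{\max(n,m)}$. It is a $\Sigma_3^0$-ideal, since $\deg_{tt}(W_e)\in\mathbf I$ holds if and only if there are $n,k$ such that $\varphi_k$ is total and, for all $x$, $W_e(x)=\Theta_k^{Y_n}(x)$. Totality of $\varphi_k$ is $\Pi^0_2$. The second clause (read as "for all $x$, if $\varphi_k(x)\downarrow$ then equality holds") has the form "for all $x$, a condition decidable from $\emptyset'$", because $W_e$, $Y_n$ and the convergence of $\varphi_k(x)$ are uniformly decidable from $\emptyset'$. So it is $\Pi^0_1$ relative to $\emptyset'$, hence $\Pi^0_2$. Two existential quantifiers in front of a $\Pi_2^0$ matrix give $\Sigma^0_3$. Taking $A_n=\emptyset$ for $n\ge1$ shows that every principal ideal is of this kind.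

**Definition (exact pair).** A pair $\mathbf b,\mathbf c\in\mathcal C_{tt}$ is an exact pair for $\mathbf I$ if for every $\mathbf a\in\mathcal C_{tt}$: $\mathbf a\in\mathbf I$ if and only if $\mathbf a\le\mathbf b$ and $\mathbf a\le\mathbf c$.

Example. For $[\mathbf 0,\mathbf a]$, both $(\mathbf a,\mathbf a)$ and $(\mathbf a,\mathbf 0')$ are exact pairs. In each of them a half lies in the ideal. This happens only for principal ideals: if $(\mathbf b,\mathbf c)$ is an exact pair for $\mathbf I$ and $\mathbf b\in\mathbf I$, then $\mathbf b\le\mathbf c$, so "below both" means "below $\mathbf b$", and $\mathbf I=[\mathbf 0,\mathbf b]$.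

## 3. Exact pairs with both halves outside the ideal

We can now ask the following, which comes from "Every Incomplete Computably Enumerable Truth-Table Degree Is Branching" (http://pi.math.cornell.edu/~shore/papers/pdf/ttbranf2.pdf).

**Question.** Does every $\Sigma^0_3$-ideal $\mathbf I$ of $\mathcal C_{tt}$, different from $\mathcal C_{tt}$, have an exact pair $\mathbf b,\mathbf c$ such that neither of $\mathbf b$ and $\mathbf c$ belongs to $\mathbf I$?

Two cases are known. The answer is affirmative when $\mathbf I$ contains no Turing-complete degree, and also when $\mathbf I$ is a principal ideal containing a Turing-complete degree. For example, $\mathbf I=\{\mathbf 0\}$ falls under the first case. An ideal generated by finitely many degrees is principal, generated by their join, so it falls under one of the two cases. What is left are the non-principal ideals that contain a Turing-complete degree. For those the side condition is automatic, by the last example, and the question becomes whether an exact pair exists at all. The answer to the Question is no.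

**Theorem 1.** There is a uniformly c.e. sequence $(A_n)_{n\in\omega}$ such that, with $Y_n=A_0\oplus\dots\oplus A_n$, the following holds. Whenever $B,C$ are c.e. sets with $A_n\le_{tt}B$ and $A_n\le_{tt}C$ for all $n$, there is a c.e. set $D\le_{tt}B,C$ with $D\not\le_{tt}Y_n$ for every $n$.

**Corollary.** For such a sequence, $\mathbf I=\{\deg_{tt}(W):W\text{ c.e.},\ \exists n\ W\le_{tt}Y_n\}$ is a $\Sigma^0_3$-ideal, $\mathbf I\ne\mathcal C_{tt}$, and $\mathbf I$ has no exact pair. So the answer to the Question is negative.

**Proof of the Corollary from Theorem 1.** That $\mathbf I$ is a $\Sigma^0_3$-ideal was checked at (2). Suppose $(\mathbf b,\mathbf c)$ were an exact pair with c.e. representatives $B,C$. Each $\deg_{tt}(A_n)$ is in $\mathbf I$, so $A_n\le_{tt}B,C$ for all $n$. The set $D$ of Theorem 1 is c.e. and below both $B$ and $C$, yet $\deg_{tt}(D)\notin\mathbf I$, a contradiction. Finally, if $\mathbf I$ were $\mathcal C_{tt}$, then $(\mathbf 0',\mathbf 0')$ would be an exact pair for it; so $\mathbf I\neq\mathcal C_{tt}$. $\square$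

In the same way, $\mathbf I$ is not principal, since $(\mathbf a,\mathbf a)$ is an exact pair for $[\mathbf 0,\mathbf a]$. And by the first known case, $\mathbf I$ must contain a Turing-complete degree.

## 4. Common lower bounds of $B$ and $C$: easy cases and where simple codings break

We build the $A_n$ ourselves. The opponent supplies $B$, $C$ and reductions of the $A_n$ to them. We must produce a $D$ below both $B$ and $C$ that escapes every $Y_n$.

If only one $n$ has to be beaten, take $D=A_{n+1}$. It is below $B$ and $C$ by hypothesis, and $A_{n+1}\not\le_{tt}Y_n$ is easy to arrange: for a given $\xi$ pick a new number $a$, wait for $\varphi_\xi(a)\downarrow$, put $a$ into $A_{n+1}$ if and only if $\Theta_\xi^{Y_n}(a)=0$, and afterwards keep $Y_n\restriction u(\xi,a)$ fixed. The number $a$ goes into $A_{n+1}$, which is not part of $Y_n$, so enumerating it does not disturb what we looked at. The difficulty is to have one $D$ for all $n$.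

The natural candidate for all $n$ at once is $A_\omega=\{\langle n,y\rangle:y\in A_n\}$. But the opponent gives a separate reduction for each $n$, with no computable way to pass from $n$ to the reduction. This matters already in a tiny example. Let $A_n=\{0\}$ if $n\in\emptyset'$ and $A_n=\emptyset$ otherwise. Every $A_n$ is finite, hence $\le_{tt}\emptyset$, but $A_\omega=\{\langle n,0\rangle:n\in\emptyset'\}$ is not computable.

So a single reduction of $D$ to $B$ can use only finitely many of the opponent's reductions as known data. About the others it has to guess. Let us say $D$ may be built for a fixed $B$, $C$ and fixed reductions $\lambda_0$ and $\mu_0$ of $A_0$ to $B$ and $C$. For $A_{n+1}$ we guess reductions $\lambda$ and $\mu$, that is, we hope that $A_{n+1}=\Theta_\lambda^B=\Theta_\mu^C$.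

**First coding.** For each $(n,\lambda,\mu,\xi)$ choose new numbers $a$ and $x$, let $D(x)=A_{n+1}(a)$, and when $\varphi_\xi(x)\downarrow$ put $a$ into $A_{n+1}$ if and only if $\Theta_\xi^{Y_n}(x)=0$. To compute $D(x)$ from $B$, answer $\Theta_\lambda^B(a)$. If the guess is right, this is correct and $D\ne\Theta_\xi^{Y_n}$. If the guess is wrong, the reduction breaks: let $\varphi_\lambda(a)$ be the constant condition $0$ and let $\Theta_\xi^X(x)=0$ for all $X$. Then $a$ enters $A_{n+1}$, so $D(x)=1$, while the reduction answers $0$. One $D$ has to serve all guesses, and almost all of them are wrong.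

**Second coding.** Use $A_0$ as a switch that $B$ and $C$ can both read, since $\lambda_0$ and $\mu_0$ are fixed for $D$. Choose also two numbers $\gamma_1,\gamma_2$. Decide the final value $i=A_{n+1}(a)$, and call $\Theta_\lambda^{B_s}(a)$ and $\Theta_\mu^{C_s}(a)$ the opinions at stage $s$. Let
$$D(x)=\begin{cases}0&\text{if neither }\gamma_1\text{ nor }\gamma_2\text{ is in }A_0,\\ A_{n+1}(a)&\text{if only }\gamma_1\in A_0,\\ 1&\text{if }\gamma_1,\gamma_2\in A_0.\end{cases}$$
Put $\gamma_1$ into $A_0$ when both opinions equal $i$ (switch on), and $\gamma_2$ when some opinion later differs from $i$ (switch off). The set $D$ is c.e., and now wrong guesses do no harm: if the switch ends in the "on" position, both opinions are finally $i$, hence correct; in the other two positions $A_{n+1}(a)$ is irrelevant and reading $A_0$ is enough.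

What breaks is the diagonalization. Let $\Theta_\lambda^X(a)=1$ exactly when one but not both of $0,1$ lie in $X$, let $i=0$, and let the opinion of $C$ be $0$ throughout. With $B_s\cap\{0,1\}=\emptyset$ we switch on. Then $0$ enters $B$ and we switch off. Then $1$ enters $B$, and the opinion is back to the correct value $0$. The guess may well be right, but now $D(x)=1$ for good, whatever $\Theta_\xi^{Y_n}(x)$ is. The number $x$ is spent.

Starting over with a new $a$ does not help in itself: the new $a$ comes with its own reduction length, and the opponent can repeat the maneuver without any bound. If we keep the old $a$, however, the opinions depend on only $u(\lambda,a)+u(\mu,a)$ oracle bits of c.e. sets, and this is an upper bound, known in advance, for the number of times the opponent can spoil an $x$.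

## 5. A switch with many positions, and a majority vote

Keep $a$, and provide many numbers $x_1,\dots,x_M$ and $\gamma_1,\dots,\gamma_{2M}$. The $\gamma$'s enter $A_0$ in order. Let $t$ be the number of them in $A_0$. The number $x_j$ is live only in position $t=2j-1$. Precisely, for $j\ge1$, $i\in\{0,1\}$, $t\in\omega$ let
$$F_j(i,t)=\begin{cases}0& t<2j-1\\ i& t=2j-1\\ 1& t\ge 2j\end{cases} \tag{3}$$
and set $D(x_j)=F_j(A_{n+1}(a),t)$ for the final $t$. The function $F_j$ is nondecreasing in both arguments, and for $t\neq 2j-1$ it does not depend on $i$. Even positions are "off", odd positions are "on".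

One obstacle remains. All the $x_j$ share the same bit $i=A_{n+1}(a)$, which must be committed before the switching starts. To diagonalize at $x_j$ we need $\Theta_\xi^{Y_n}(x_j)=1-i$, where $Y_n$ contains $A_0$ and therefore depends on the position in which the switch stops. But $x_j$ matters only if the switch stops at $t=2j-1$, and then the relevant part of $Y_n$ can be predicted: it is the present $Y_n$ with $\gamma_1,\dots,\gamma_{2j-1}$ added to $A_0$. So we compute all the predicted values $v_j$ first. Then we let a majority decide: choose $i$ such that $v_j=1-i$ for at least half of the $j$, and use only those $j$. The choice of $i$ affects $A_{n+1}$ but not $Y_n$, so it does not alter the predictions. If $M$ is more than twice the possible number of spoilings, there are enough usable $j$.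

The order of choices is forced by this: first $a$, then the bound $\ell$ (once the reductions converge at $a$), then the $\gamma$'s and $x$'s, whose number depends on $\ell$, then $i$.

Here is one run by hand. Let the opinion of $B$ be $1$ exactly when one but not both of $0,1$ lie in $B$ (length $2$), and let the opinion of $C$ be the constant $0$ (length $0$). So $\ell=2$; take $M=8$. Suppose $(v_1,\dots,v_8)=(0,1,1,0,1,1,0,0)$. Both values occur four times; choose $i=0$, so the usable indices are $G=\{2,3,5,6\}$ and $a$ stays out of $A_{n+1}$. Both opinions are $0=i$ at the start, so we go to the position $t=3$ of the least element $2$ of $G$. When $0$ enters $B$, we go to $t=4$. If nothing else happens, $D(x_1)=D(x_2)=1$ and $D(x_j)=0$ for $j\ge3$; the final opinion $1$ of $B$ is wrong, but the position is even and nobody asks for it. If $1$ enters $B$ too, we go to $t=5$, the position of $3\in G$. Then $D(x_1)=D(x_2)=1$, $D(x_3)=F_3(0,5)=0\ne1=v_3$, and $D(x_j)=0$ for $j\ge4$. The opinions can change no more.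

## 6. Requirements and construction

**Types and requirement indices.** A requirement index is a tuple
$$\sigma=(p,q,\lambda_0,\mu_0;\,n,\lambda,\mu,\xi),\qquad B=W_p,\quad C=W_q,$$
and $\pi=(p,q,\lambda_0,\mu_0)$ is its type. For each type $\pi$ we build one c.e. set $D_\pi$. The requirements are the following.

* $Q_\pi$: if $A_0=\Theta_{\lambda_0}^B=\Theta_{\mu_0}^C$ via total $\varphi_{\lambda_0},\varphi_{\mu_0}$, then $D_\pi\le_{tt}B$ and $D_\pi\le_{tt}C$.
* $R_\sigma$: if $A_0=\Theta_{\lambda_0}^B=\Theta_{\mu_0}^C$, $A_{n+1}=\Theta_\lambda^B=\Theta_\mu^C$, and $\varphi_{\lambda_0},\varphi_{\mu_0},\varphi_\lambda,\varphi_\mu,\varphi_\xi$ are total, then $D_\pi\ne\Theta_\xi^{Y_n}$.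

**The requirements imply Theorem 1.** Let $B,C$ be c.e. with $A_n\le_{tt}B,C$ for all $n$. Fix $p,q$ with $B=W_p$, $C=W_q$, and total reductions $\lambda_0,\mu_0$ of $A_0$ to $B$, $C$. Let $\pi$ be this type and $D=D_\pi$. By $Q_\pi$, $D\le_{tt}B,C$. Suppose $D=\Theta_\xi^{Y_n}$ with $\varphi_\xi$ total. Choose total reductions $\lambda,\mu$ of $A_{n+1}$ to $B,C$. For $\sigma=(p,q,\lambda_0,\mu_0;n,\lambda,\mu,\xi)$ all hypotheses of $R_\sigma$ hold, so $D\neq\Theta_\xi^{Y_n}$, a contradiction.

**Conventions.** List all requirement indices as $\sigma_0,\sigma_1,\dots$; a smaller index means higher priority. At stage $s+1$, "$\varphi(x)\downarrow$" means convergence within $s$ steps, so that the construction is computable. A number is fresh at stage $s+1$ if it exceeds $s+1$ and all numbers mentioned so far. All parameters ever chosen count as mentioned, including those of cancelled versions, and so do the lengths $u(\xi,x_j)$ inspected in the action of phase 3 below.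

**Strategy for $\sigma$.** The strategy runs a version, which passes through the following phases.

* Phase 0 (idle). It requires attention. Action: choose a fresh number $a$; go to phase 1.
* Phase 1. It requires attention when $\varphi_\lambda(a)\downarrow$ and $\varphi_\mu(a)\downarrow$. Action: let $\ell=u(\lambda,a)+u(\mu,a)$, $N=\ell+2$, $M=2N$. Choose fresh $\gamma_1<\dots<\gamma_{2M}$; go to phase 2.
* Phase 2. It requires attention when $\varphi_{\lambda_0}(\gamma_r)\downarrow$ and $\varphi_{\mu_0}(\gamma_r)\downarrow$ for all $r\le2M$. Action: choose fresh $x_1<\dots<x_M$ and assign them to type $\pi$; go to phase 3.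
* Phase 3. It requires attention when $\varphi_\xi(x_j)\downarrow$ for all $j\le M$. Action: for $j\le M$ let $Z_j$ be the current $Y_n$ after adding $\gamma_1,\dots,\gamma_{2j-1}$ to its $A_0$-component, and let $v_j=\Theta_\xi^{Z_j}(x_j)$. Choose $i\in\{0,1\}$ such that $G=\{j\le M:v_j=1-i\}$ has at least $M/2=N$ elements. If $i=1$, enumerate $a$ into $A_{n+1}$. Go to phase 4.
* Phase 4. Let $t$ be the number of $\gamma_r$ currently in $A_0$; these are always $\gamma_1,\dots,\gamma_t$, and initially $t=0$. At stage $s+1$ let $b=\Theta_\lambda^{B_s}(a)$ and $c=\Theta_\mu^{C_s}(a)$ be the opinions.
  * If $t$ is even, it requires attention if $b=c=i$ and some $j\in G$ has $2j-1>t$. Action: for the least such $j$, enumerate $\gamma_{t+1},\dots,\gamma_{2j-1}$ into $A_0$, so $t$ becomes $2j-1$.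
  * If $t=2j-1$ is odd, it requires attention if $b\ne i$ or $c\ne i$. Action: enumerate $\gamma_{2j}$ into $A_0$, so $t$ becomes $2j$.

**Initialization.** To initialize a strategy: if it is in phase 4 with $t$ odd, enumerate $\gamma_{t+1}$ into $A_0$, so that $t$ becomes even. Then cancel the version (discard all its parameters) and return to phase 0.

The enumeration at initialization switches the abandoned version off: after cancellation nobody watches its opinions, so it must not be left in an "on" position.

**Stage $s+1$.** Let $\sigma_k$ be the requirement with least $k\le s$ that requires attention; if there is none, do nothing. First initialize all strategies $\sigma_{k'}$ with $k'>k$. Then perform the action of $\sigma_k$.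

Only finitely many strategies have left phase 0 at any stage, so each stage is finite. By freshness, a number $a$ or $\gamma_r$ belongs to exactly one version, and it is enumerated only by that version or at that version's cancellation. Only $\gamma$'s enter $A_0$, and only numbers $a$ of strategies with parameter $n$ enter $A_{n+1}$. From entering phase 4 on, a version has $A_{n+1}(a)=i$, for good. The sequence $(A_n)$ is uniformly c.e., since the construction is computable.

**Definition of $D_\pi$.** $x\in D_\pi$ if and only if $x=x_j$ for some version of a strategy of type $\pi$ and
$$F_j(A_{n+1}(a),t_\infty)=1,\qquad t_\infty=|\{r:\gamma_r\in A_0\}|. \tag{4}$$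
This set is c.e.: the current values of $A_{n+1}(a)$ and of $t$ only increase with the stage and reach their final values, and $F_j$ is nondecreasing in both arguments. So $x_j\in D_\pi$ if and only if $F_j$ takes the value $1$ at the current values at some stage after $x_j$ is assigned.

## 7. Verification of Theorem 1

**Lemma 1.** In phase 4, a version makes at most $\ell$ odd-to-even moves by acting and at most $\ell+1$ even-to-odd moves. Whenever $t$ is even in phase 4, there is $j\in G$ with $2j-1>t$.

**Proof.** The purpose is to turn the length $\ell$ into a bound on spoilings. The moves of the version alternate, starting with even-to-odd. Let the $k$-th even-to-odd move happen at stage $s_k+1$ and the $k$-th odd-to-even move by acting at stage $s_k'+1$, so $s_1<s_1'<s_2<s_2'<\cdots$. At $s_k$ both opinions equal $i$; at $s_k'$ some opinion differs from $i$. So between $s_k$ and $s'_k$ a number below $u(\lambda,a)$ enters $B$ or a number below $u(\mu,a)$ enters $C$. The intervals are disjoint for different $k$, and each number enters $B$, respectively $C$, only once. Hence there are at most $u(\lambda,a)+u(\mu,a)=\ell$ odd-to-even moves by acting, and therefore at most $\ell+1$ even-to-odd moves.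

Let $j_1<j_2<\cdots$ list $G$. The $k$-th even-to-odd move goes to $2j_k-1$: for $k=1$ the least $j\in G$ with $2j-1>0$ is $j_1$; after the move to $2j_k-1$ the next even value is $2j_k$, and $2j-1>2j_k$ holds exactly for $j>j_k$. Now let $t$ be even in phase 4. Then the version has made equally many moves of both kinds, say $k\le\ell$ each, and $t=2j_k$ (or $t=0$ if $k=0$). Since $|G|\ge N=\ell+2>k$, the element $j_{k+1}$ exists, and $2j_{k+1}-1>t$. $\square$

**Lemma 2.** Every strategy acts only finitely often and is initialized only finitely often. Eventually it never requires attention.

**Proof.** This is the usual finite-injury induction on priority. Suppose all higher-priority strategies act only finitely often. The strategy is initialized only when one of them acts, so it is initialized finitely often and has a last version. Every version acts at most $4$ times in leaving phases 0 to 3 and, by Lemma 1, at most $2\ell+1$ times in phase 4. So the strategy acts finitely often. Once all higher-priority strategies have stopped acting, and the stage is large enough for the strategy to be considered, any stage at which it requires attention is a stage at which it acts. Hence eventually it does not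 require attention. $\square$

**Lemma 3.** $Q_\pi$ is satisfied.

**Proof.** Assume $A_0=\Theta_{\lambda_0}^B=\Theta_{\mu_0}^C$ with $\varphi_{\lambda_0},\varphi_{\mu_0}$ total. We give the reduction of $D_\pi$ to $B$.

**The reduction.** Given $x$, run the construction through stage $x$. A number assigned at a stage exceeds the number of that stage, so this decides whether $x$ is ever assigned to type $\pi$. If it is not, answer $0$. If it is, then by freshness $x=x_j$ for exactly one version of one strategy of type $\pi$; let $a,\gamma_1,\dots,\gamma_{2M}$ be its parameters and $n,\lambda,\mu$ the guesses of its strategy. Answer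
$$F_j\bigl(\Theta_\lambda^B(a),\ |\{r\le2M:\Theta_{\lambda_0}^B(\gamma_r)=1\}|\bigr). \tag{5}$$
The tt-conditions $\varphi_\lambda(a)$ and $\varphi_{\lambda_0}(\gamma_r)$ have converged, because the version has passed phases 1 and 2 when $x_j$ is assigned. So (5) is a Boolean function of a computable initial segment of $B$, and we have a tt-reduction.

**Its correctness.** If $x$ is not assigned to $\pi$, then $D_\pi(x)=0$. Otherwise the second argument in (5) equals $t_\infty$, because $A_0=\Theta_{\lambda_0}^B$. If $t_\infty\ne2j-1$, the first argument is irrelevant, and (5) agrees with (4).

Now suppose $t_\infty=2j-1$. A cancelled version has even $t_\infty$: if it is cancelled before phase 4, then $t_\infty=0$, and otherwise its last enumeration leaves $t$ even. So our version is never cancelled, and since $t_\infty>0$ it is in phase 4 with $t=2j-1$ from some stage on. By Lemma 2 it eventually does not require attention. With $t$ odd this means $\Theta_\lambda^{B_s}(a)=\Theta_\mu^{C_s}(a)=i$ for all large $s$, hence $\Theta_\lambda^B(a)=\Theta_\mu^C(a)=i=A_{n+1}(a)$. So the first argument in (5) is $A_{n+1}(a)$, and again (5) agrees with (4).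

For $C$ use $\mu,\mu_0$ in place of $\lambda,\lambda_0$; the last paragraph showed $\Theta_\mu^C(a)=A_{n+1}(a)$ as well. $\square$

Nothing was assumed about $\lambda$ and $\mu$ beyond the convergence that the version itself waited for. This is where wrong guesses are rendered harmless.

**Lemma 4.** $R_\sigma$ is satisfied.

**Proof.** Assume the hypotheses of $R_\sigma$. By Lemma 2 the strategy for $\sigma$ has a last version $V$, which is never cancelled.

**Step 1: $V$ reaches phase 4.** If $V$ stayed forever in one of the phases 0 to 3, then, since the functions $\varphi$ involved are total, it would require attention at all large stages, contradicting Lemma 2. Let $s_0$ be the stage at which $V$ enters phase 4. From then on $t$ is nondecreasing and at most $2M$; let $t_\infty$ be its final value.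

**Step 2: $t_\infty$ is odd.** Since $A_{n+1}=\Theta_\lambda^B=\Theta_\mu^C$, for all large $s$ we have $\Theta_\lambda^{B_s}(a)=\Theta_\mu^{C_s}(a)=A_{n+1}(a)=i$. If $t_\infty$ were even, then by Lemma 1 there would be $j\in G$ with $2j-1>t_\infty$, and $V$ would require attention at all large stages, contradicting Lemma 2. So $t_\infty$ is odd. The version moves to odd values $2j-1$ only with $j\in G$, so $t_\infty=2j-1$ with $j\in G$, and
$$D_\pi(x_j)=F_j(A_{n+1}(a),2j-1)=i. \tag{6}$$

**Step 3: the prediction was right.** Let $u=u(\xi,x_j)$. We claim $Y_n\restriction u=Z_j\restriction u$ for the final $Y_n$. Consider all enumerations into $A_0,\dots,A_n$ after the evaluation of $v_j$ at stage $s_0$.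

Higher-priority strategies enumerate nothing. None of them acts, since this would cancel $V$. None is initialized, since that would be caused by a strategy of still higher priority acting, which would also cancel $V$.

Lower-priority strategies were all initialized at stage $s_0$, before the evaluation, so the enumerations made at that initialization are already included in $Z_j$. Parameters they choose later are fresh, hence greater than $u$, which counts as mentioned. Enumerating such numbers does not change $Y_n\restriction u$, by the remark after (1).

The version $V$ itself enumerates exactly $\gamma_1,\dots,\gamma_{2j-1}$ into $A_0$, and no number into $A_1,\dots,A_n$; the number $a$ can enter only $A_{n+1}$. These $\gamma$'s are the ones added in $Z_j$. This proves the claim.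

**Step 4: conclusion.** By Step 3, and since $j\in G$, $\Theta_\xi^{Y_n}(x_j)=\Theta_\xi^{Z_j}(x_j)=v_j=1-i$. By (6), $D_\pi(x_j)=i$. So $D_\pi\neq\Theta_\xi^{Y_n}$. $\square$

Lemmas 3 and 4 prove Theorem 1, and with it the Corollary: the answer to the Question is no. $\blacksquare$

## 8. Finitely many bounds below $\emptyset'$, and a wtt-incomplete upper bound

The construction used that opinions can change only a number of times that is known in advance. It did not need exactly two bounds, and it did not really need them to be c.e. Using this, and adding one more family of requirements, we get a stronger statement.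

**Theorem 2.** There is a uniformly c.e. sequence $(A_n)$ such that, for $\mathbf I$ and $Y_n$ as above:

(a) For every $m\ge1$ and all sets $B_1,\dots,B_m\le_{tt}\emptyset'$ (not necessarily c.e.) such that $A_n\le_{tt}B_l$ for all $n$ and $l$, there is a c.e. set $D$ with $D\le_{tt}B_l$ for all $l\le m$ and $D\not\le_{tt}Y_n$ for all $n$. In particular, $\mathbf I$ is not the intersection of finitely many principal ideals of $\mathcal C_{tt}$. Moreover, no finite set of tt-degrees $\le\mathbf 0'$ has $\mathbf I$ as the set of c.e. tt-degrees below all of its members.

(b) $A_\omega=\{\langle n,y\rangle:y\in A_n\}$ is wtt-incomplete. So $\mathbf I$ has an upper bound in $\mathcal C_{tt}$ that is not even wtt-complete.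

Consequently, in the known positive result, "$\mathbf I$ contains no Turing-complete degree" cannot be weakened to "$\mathbf I$ contains no wtt-complete degree", not even for ideals bounded by a wtt-incomplete degree. The restriction to principal ideals in the other known result cannot be dropped either.

Every c.e. set is $\le_{tt}\emptyset'$, so (a) with $m=2$ and c.e. $B_1,B_2$ is the property in Theorem 1. Hence the Corollary applies to the sequence of Theorem 2 too.

### 8.1. The modified requirements and construction

A type is now $\pi=(m;r_1,\dots,r_m;\lambda_0^1,\dots,\lambda_0^m)$ with $m\ge1$, and a requirement index is $\sigma=(\pi;n,\lambda^1,\dots,\lambda^m,\xi)$. Put $B_l=\Theta_{r_l}^{\emptyset'}$ when $\varphi_{r_l}$ is total. The first two families of requirements become the following.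

* $Q_\pi$: if all $\varphi_{r_l},\varphi_{\lambda_0^l}$ are total and $A_0=\Theta_{\lambda_0^l}^{B_l}$ for all $l\le m$, then $D_\pi\le_{tt}B_l$ for all $l\le m$.
* $R_\sigma$: if all $\varphi_{r_l},\varphi_{\lambda_0^l},\varphi_{\lambda^l},\varphi_\xi$ are total, and $A_0=\Theta_{\lambda_0^l}^{B_l}$ and $A_{n+1}=\Theta_{\lambda^l}^{B_l}$ for all $l\le m$, then $D_\pi\ne\Theta_\xi^{Y_n}$.

For (b) we build another c.e. set $E$. Let $(\Psi_k,g_k)$ be the $k$-th pair of a Turing functional and a partial computable function.

* $P_k$: if $g_k$ is total, then it is not the case that $E=\Psi_k^{A_\omega}$ with use on each argument $e$ bounded by $g_k(e)$.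

We interleave the $P_k$ with the $\sigma$'s in one priority list. The stage procedure is as before: the requirement of highest priority, among the first $s+1$ in the list, that requires attention at stage $s+1$ first initializes all strategies of lower priority and then acts. We use a pairing function with $\langle n,y\rangle\ge y$.

**Strategy for $\sigma$.** Phases 0 and 3, the definitions of $Z_j$, $v_j$, $i$, $G$, initialization, and $D_\pi$ by (4) are unchanged. The other phases read as follows.

* Phase 1 requires attention when $\varphi_{\lambda^l}(a)\downarrow$ for all $l\le m$ and $\varphi_{r_l}(y)\downarrow$ for all $l\le m$ and $y<u(\lambda^l,a)$. Action: let $\ell$ be the maximum of all these $u(r_l,y)$ (and $0$ if there are none), $N=\ell+2$, $M=2N$; choose fresh $\gamma_1<\dots<\gamma_{2M}$; go to phase 2.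
* Phase 2 requires attention when $\varphi_{\lambda_0^l}(\gamma_r)\downarrow$ for all $l\le m$ and $r\le2M$. Action as before.
* Phase 4 uses the opinions $b_l=\Theta_{\lambda^l}^{B_{l,s}}(a)$ for $l\le m$, where $B_{l,s}(y)=\Theta_{r_l}^{\emptyset'_s}(y)$ for $y<u(\lambda^l,a)$. If $t$ is even, it requires attention if $b_l=i$ for all $l$ and some $j\in G$ has $2j-1>t$. If $t=2j-1$, it requires attention if $b_l\ne i$ for some $l$. Actions as before.

**Strategy for $P_k$.** When idle, it requires attention and acts by choosing a fresh $e$. Then, when $g_k(e)\downarrow$, it acts; its own action consists only in regarding $g_k(e)$ as mentioned, but lower-priority strategies are initialized as always. Thereafter, when $\Psi_k^{A_\omega}(e)[s]=0$ with use at most $g_k(e)$, it acts by enumerating $e$ into $E$, and stops. Initialization cancels $e$ and returns the strategy to the idle state.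

### 8.2. Verification of part (a)

**Lemma 5.** Lemma 1 holds for the modified strategies.

**Proof.** All opinions of a version in phase 4 are functions of $\emptyset'_s\restriction\ell$: the opinion $b_l$ depends on the bits $B_{l,s}(y)$ with $y<u(\lambda^l,a)$, and each of these on $\emptyset'_s\restriction u(r_l,y)$ with $u(r_l,y)\le\ell$. With $s_k,s_k'$ as in Lemma 1, at $s_k$ all opinions equal $i$ and at $s_k'$ some opinion differs from $i$. So a number below $\ell$ enters $\emptyset'$ between $s_k$ and $s_k'$. This happens for at most $\ell$ values of $k$. Thus there are at most $\ell$ odd-to-even moves by acting and at most $\ell+1$ even-to-odd moves. The second paragraph of the proof of Lemma 1 used only these bounds and $|G|\ge\ell+2$, so it applies as it stands. $\square$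

The sets $B_l$ may lose elements as well as gain them; counting changes of $\emptyset'$ instead of changes of $B_l$ makes this irrelevant.

**Lemma 6.** Every strategy, for a $\sigma$ or for a $P_k$, acts only finitely often and is initialized only finitely often, and eventually never requires attention.

**Proof.** Induct on priority as in Lemma 2. Each version for a $\sigma$ acts at most $4+(2\ell+1)$ times, by Lemma 5, and each version for a $P_k$ at most three times. A strategy is initialized only when a higher-priority one acts, hence finitely often. After the higher-priority strategies have stopped, requiring attention at a large stage means acting at that stage. $\square$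

**Lemma 7.** $Q_\pi$ is satisfied.

**Proof.** Assume its hypotheses and fix $l\le m$. Given $x$, run the construction through stage $x$ to see whether $x$ is ever assigned to $\pi$. If not, answer $0$, which is $D_\pi(x)$. If $x=x_j$ for a version with parameters $a,\gamma_1,\dots,\gamma_{2M}$ of a strategy with $n,\lambda^1,\dots,\lambda^m$, answer
$$F_j\bigl(\Theta_{\lambda^l}^{B_l}(a),\ |\{r\le2M:\Theta_{\lambda_0^l}^{B_l}(\gamma_r)=1\}|\bigr).$$
The tt-conditions have converged by phases 1 and 2, so this is a tt-reduction to $B_l$. The second argument is $t_\infty$ because $A_0=\Theta_{\lambda_0^l}^{B_l}$. If $t_\infty\ne2j-1$, the first argument is irrelevant. If $t_\infty=2j-1$, the version was never cancelled, because a cancelled version has even $t_\infty$. It is in phase 4 with $t=2j-1$ from some stage on, and by Lemma 6 it eventually does not require attention. So all its opinions equal $i$ at all large stages. As $s\to\infty$, $\emptyset'_s\restriction\ell$ reaches $\emptyset'\restriction\ell$, so $B_{l,s}(y)$ reaches $B_l(y)$ for all $y<u(\lambda^l,a)$, and the opinion $b_l$ converges to $\Theta_{\lambda^l}^{B_l}(a)$. Hence $\Theta_{\lambda^l}^{B_l}(a)=i=A_{n+1}(a)$, and the answer is $D_\pi(x)$.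 $\square$

**Lemma 8.** $R_\sigma$ is satisfied.

**Proof.** Assume its hypotheses. By Lemma 6 there is a last version $V$, never cancelled. Since all functions involved are total, $V$ cannot stay in phases 0 to 3, where it would require attention at all large stages; so it enters phase 4 at some stage $s_0$, and $t$ reaches a final value $t_\infty$. As in Lemma 7, each opinion $b_l$ converges to $\Theta_{\lambda^l}^{B_l}(a)$, which is now $A_{n+1}(a)=i$. If $t_\infty$ were even, then by Lemma 5 $V$ would require attention at all large stages, contradicting Lemma 6. So $t_\infty=2j-1$ with $j\in G$, and $D_\pi(x_j)=F_j(i,2j-1)=i$.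

Let $u=u(\xi,x_j)$. After the evaluation at stage $s_0$, no higher-priority strategy acts or is initialized, since in both cases $V$ would be cancelled. Lower-priority strategies for $\sigma$'s were initialized at $s_0$ before the evaluation, and their later parameters exceed $u$. Strategies for $P_k$'s enumerate only into $E$. The version $V$ enumerates exactly $\gamma_1,\dots,\gamma_{2j-1}$ into $A_0$ and nothing into $A_1,\dots,A_n$. So $Y_n\restriction u=Z_j\restriction u$, and $\Theta_\xi^{Y_n}(x_j)=v_j=1-i\ne D_\pi(x_j)$. $\square$

**Proof of Theorem 2(a).** Let $m\ge1$ and $B_1,\dots,B_m\le_{tt}\emptyset'$ with $A_n\le_{tt}B_l$ for all $n,l$. Choose $r_l$ with $\varphi_{r_l}$ total and $B_l=\Theta_{r_l}^{\emptyset'}$, and total reductions $\lambda_0^l$ of $A_0$ to $B_l$. For this type $\pi$ let $D=D_\pi$, a c.e. set. By Lemma 7, $D\le_{tt}B_l$ for all $l$. If $D=\Theta_\xi^{Y_n}$ with $\varphi_\xi$ total, choose total reductions $\lambda^l$ of $A_{n+1}$ to $B_l$; then Lemma 8 gives $D\ne\Theta_\xi^{Y_n}$, a contradiction.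

For the "moreover" statement, suppose $\mathbf I$ were the set of c.e. tt-degrees below all members of a finite set $\{\mathbf b_1,\dots,\mathbf b_m\}$ of tt-degrees $\le\mathbf 0'$. The set is nonempty, since otherwise $\mathbf I=\mathcal C_{tt}$. Take representatives $B_l$; they satisfy $B_l\le_{tt}\emptyset'$ and $A_n\le_{tt}B_l$ for all $n,l$. The set $D$ just obtained has c.e. degree below all $\mathbf b_l$ but not in $\mathbf I$, a contradiction. The statement on intersections of finitely many principal ideals is the case in which all $\mathbf b_l$ are in $\mathcal C_{tt}$. $\square$

### 8.3. Verification of part (b)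

**Lemma 9.** $P_k$ is satisfied.

**Proof.** Suppose $g_k$ is total. By Lemma 6 there is a last version of the strategy; since it eventually does not require attention, it chooses a number $e$ and, as $g_k(e)\downarrow$, performs its second action, say at stage $s_1$.

**Step 1: after stage $s_1$, no number $\le g_k(e)$ enters $A_\omega$.** No higher-priority strategy acts after $s_1$, and none is initialized, since this would initialize $P_k$ as well. So higher-priority strategies enumerate nothing. The strategy $P_k$ enumerates only into $E$. All lower-priority strategies were initialized at stage $s_1$; after that stage they enumerate into sets $A_n$ only numbers $y$ chosen later, so $y>g_k(e)$, and $\langle n,y\rangle\ge y>g_k(e)$.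

**Step 2: the two outcomes.** If $e$ is put into $E$, then at that stage a computation $\Psi_k^{A_\omega}(e)[s]=0$ with use at most $g_k(e)$ was seen. By Step 1 it is preserved, so $\Psi_k^{A_\omega}(e)=0\neq1=E(e)$. If this version never puts $e$ into $E$, then $E(e)=0$, because $e$ was fresh. If we had $\Psi_k^{A_\omega}(e)=0$ with use at most $g_k(e)$, this computation would be present at all large stages, and $P_k$ would require attention at all of them, contradicting Lemma 6. So it is not the case that $\Psi_k^{A_\omega}(e)=E(e)$ with use at most $g_k(e)$. In both cases $P_k$ holds. $\square$

The bound $g_k(e)$ is used in one place: because it is mentioned at stage $s_1$, all $\gamma$'s chosen later by lower-priority versions exceed it. Without such a bound, initializing those versions at the moment $e$ is enumerated could force a $\gamma_{t+1}$ below the use of the computation into $A_0$, and destroy it.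

**Proof of Theorem 2(b).** The set $A_\omega$ is c.e. because $(A_n)$ is uniformly c.e. By Lemma 9 for all $k$, $E\not\le_{wtt}A_\omega$. Since $E$ is c.e., $E\le_{tt}\emptyset'$, so $\emptyset'\le_{wtt}A_\omega$ would give $E\le_{wtt}A_\omega$. Hence $A_\omega$ is wtt-incomplete. Moreover $Y_n\le_{tt}A_\omega$ for every $n$, because $(n+1)y+i\in Y_n$ if and only if $\langle i,y\rangle\in A_\omega$, for $i\le n$. So $\deg_{tt}(A_\omega)\in\mathcal C_{tt}$ is an upper bound of $\mathbf I$. $\square$

**Proof of the consequences.** If a c.e. set $W$ with degree in $\mathbf I$ were wtt-complete, then $\emptyset'\le_{wtt}W\le_{tt}A_\omega$, contradicting (b). So $\mathbf I$ contains no wtt-complete degree, and it is bounded by the wtt-incomplete degree of $A_\omega$. By the Corollary, $\mathbf I$ is a $\Sigma^0_3$-ideal different from $\mathcal C_{tt}$ with no exact pair. So the hypothesis of the first known result cannot be weakened in the way stated. By that same result, $\mathbf I$ contains a Turing-complete degree, and as noted in Section 3 it is not principal. So the restriction to principal ideals in the second known result cannot be dropped. $\square$
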